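# Projective transformations of compact pseudo-Riemannian manifolds: finite index away from the sphere

## Theorems A and B

Throughout, $M$ is a smooth, compact, connected manifold without boundary, of dimension $N\ge 1$, and $g$ is a pseudo-Riemannian metric on $M$ with Levi-Civita connection $\nabla=\nabla_g$. Everything is smooth, and "definite" means positive or negative definite. Three groups of diffeomorphisms of $M$ are attached to $g$: the isometries $\mathrm{Iso}(M,g)$, the group $\mathrm{Aff}(M,g)$ of diffeomorphisms preserving the parameterized geodesics (equivalently, preserving $\nabla$), and the group $\mathrm{Proj}(M,g)$ of diffeomorphisms sending geodesics to geodesics as unparameterized curves. Clearly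
$$\mathrm{Iso}(M,g)\subset\mathrm{Aff}(M,g)\subset\mathrm{Proj}(M,g).$$

We say that $(M,g)$ is *isometrically covered by the standard Riemannian sphere, up to a constant*, if for some real $c\neq0$ there is a Riemannian covering $(S^N,g_{\rm round})\to(M,cg)$.

To state the second theorem we need a little notation. For a vector $u$ put $u^\flat=g(u,\cdot)$, and for two vectors put $u\odot v=u\otimes v^\flat+v\otimes u^\flat$, that is, $(u\odot v)w=g(v,w)u+g(u,w)v$. Let $\mathcal B$ be the real vector space of all fields $L$ of $g$-self-adjoint endomorphisms of $TM$ such that, for all vectors $Z$,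
$$\nabla_ZL=\Lambda\odot Z,\qquad \Lambda=\tfrac12\,\mathrm{grad}\,\mathrm{tr}\,L. \tag{1}$$

**Theorem A.** If $\mathrm{Proj}(M,g)/\mathrm{Aff}(M,g)$ is infinite, then $(M,g)$ is isometrically covered by the standard Riemannian sphere, up to a constant.

**Theorem B.** (i) If $g$ is indefinite (so $N\ge2$), then $|\mathrm{Proj}/\mathrm{Aff}|\le 2N$. Moreover $\mathrm{Proj}=\mathrm{Aff}$ unless $\dim\mathcal B$ is exactly $2$.

(ii) For $N\ge2$: $\mathrm{Proj}/\mathrm{Aff}$ is infinite if and only if for some $c\ne0$, $(M,cg)$ is isometric to $S^N/\Gamma$ with $\Gamma\subset O(N+1)$ finite, acting freely on $S^N$ and reducibly on $\mathbb R^{N+1}$.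

(iii) $\mathrm{Proj}\ne\mathrm{Aff}$ can occur for indefinite $g$.

In plain words: on a compact manifold, how many maps can preserve the shapes of geodesics but spoil their parameterization? Here $\mathrm{Proj}/\mathrm{Aff}$ is the coset space, the groups are the full groups and not their identity components, and "finite" means finite index. Theorem A answers the question posed as the "projective Lichnerowicz conjecture" in the slides "Projective transformation groups of pseudo-Riemannian manifolds" (http://faculty.ms.u-tokyo.ac.jp/users/GeomDyn/Slides.Zeghib.Tokyo.2013.pdf): the conjecture is true. A negative $c$ must be allowed, since $g$ and $-g$ have the same connection, hence the same groups $\mathrm{Aff}$ and $\mathrm{Proj}$.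

The definite case is an input, which we quote and do not prove.

**Theorem R (quoted).** If $g$ is Riemannian and $M$ is compact, then $\mathrm{Proj}/\mathrm{Aff}$ is finite unless $(M,g)$ is, up to a positive constant, isometric to a finite quotient of the standard round sphere.

Theorem A follows from Theorem R and Theorem B(i). If $N=1$, then $M$ is a circle and a suitable $cg$ is the round metric, so the conclusion of Theorem A holds. If $g$ is definite, replace $g$ by $\pm g$ and use Theorem R. If $g$ is indefinite, B(i) says that $\mathrm{Proj}/\mathrm{Aff}$ is never infinite. So the real work is B(i), and **from now on $N\ge2$**. We assume that $g$ is indefinite only where this is said. Besides Theorem R we use only textbook facts: Weyl's criterion, Frobenius, Sard, Hopf's strong maximum principle and, for B(ii), the fundamental theorem of projective geometry.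

## Linear maps acting on the round sphere

Before any theory, here is why the sphere has to be excluded. Let $B\in GL(N+1,\mathbb R)$ and $\varphi_B(x)=Bx/|Bx|$ on $S^N$. A great circle is the intersection of $S^N$ with a plane, and $B$ maps planes to planes, so $\varphi_B\in\mathrm{Proj}(S^N)$. To see how far $\varphi_B$ is from affine, put $P=B^{\top}B$. For $u\in T_xS^N=x^\perp$,
$$(\varphi_B^*g)(u,u)=\frac{|Bu|^2|Bx|^2-\langle Bu,Bx\rangle^2}{|Bx|^4}=\frac1{P_{xx}}\Big(P_{uu}-\frac{P_{ux}^2}{P_{xx}}\Big),\qquad P_{uw}=\langle Pu,w\rangle .$$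
The bracket is the Schur complement of the entry $P_{xx}$. By the formula for the inverse of a block matrix, its matrix is the inverse of $K:=\mathrm{pr}_{x^\perp}P^{-1}|_{x^\perp}$. Thus $\varphi_B^*g=P_{xx}^{-1}\,g(K^{-1}\cdot,\cdot)$, which looks nonlinear in $B$. Now multiply the inverse metric by a power of the volume. Since $\det K=P_{xx}/\det P$, the volume form of $\varphi_B^*g$ is $\big(P_{xx}^{-N}\det K^{-1}\big)^{1/2}=\big(P_{xx}^{-(N+1)}\det P\big)^{1/2}$ times that of $g$. Hence
$$(\varphi_B^*g)^{-1}\otimes|\mathrm{vol}_{\varphi_B^*g}|^{2/(N+1)}=(\det P)^{1/(N+1)}\,K\cdot\Big(g^{-1}\otimes|\mathrm{vol}_g|^{2/(N+1)}\Big). \tag{2}$$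
The factor $P_{xx}$ has cancelled, and $K$ depends *linearly* on $P^{-1}$. The exponent $2/(N+1)$ is not an accident, and the next section explains it.

Theorem B(ii) says that not every spherical quotient has infinite $\mathrm{Proj}/\mathrm{Aff}$. Projective space is $S^N/\{\pm1\}$, and $\{\pm1\}$ acts reducibly, so $\mathrm{Proj}/\mathrm{Aff}$ is infinite. Let the quaternion group $\{\pm1,\pm i,\pm j,\pm k\}$ act on $\mathbb H=\mathbb R^4$ by left multiplication. The action is free on $S^3$, and it is irreducible, because for $v\ne0$ the vectors $v,iv,jv,kv$ span $\mathbb H$. So for this quotient of $S^3$ the index is finite.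

## From projective maps to a linear equation

**Algebraic conventions.** The map sending a product $uv$ in the symmetric algebra to $u\odot v$ is a linear isomorphism from $S^2T_xM$ onto the self-adjoint endomorphisms. So $u\odot v=0$ if and only if $u=0$ or $v=0$, and unique factorization of polynomials applies to identities between such products, over $\mathbb R$ or $\mathbb C$. Put $(u\wedge v)w=g(v,w)u-g(u,w)v$. For self-adjoint $S$, expanding both sides on a vector gives
$$S(u\odot v)+(u\odot v)S=Su\odot v+u\odot Sv,\qquad [u\wedge v,S]=u\odot Sv-v\odot Su. \tag{3}$$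
A self-adjoint map of rank one is a multiple of some $v\otimes v^\flat$, because its image is the orthogonal complement of its kernel. Write $\mathring S$ for the trace-free part of $S$. We call $S$ *scalar* at a point if $\mathring S=0$ there.

**Lemma 1.** Let $S,S'$ be smooth fields of self-adjoint maps with $\mathring S\ne0$ on an open set $W$ and $\mathring S'\in\mathbb R\mathring S$ on a dense subset of $W$. Then $\mathring S'=\psi\mathring S$ on $W$ with $\psi$ smooth.

*Proof.* Being a multiple of a nonzero vector is a closed condition, so it holds on all of $W$. There $\mathring S$ is a nowhere zero section of a smooth line bundle of which $\mathring S'$ is a section. $\square$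

**Weyl's criterion.** Two torsion-free connections have the same unparameterized geodesics if and only if $\hat\nabla_XY=\nabla_XY+\psi(X)Y+\psi(Y)X$ for a 1-form $\psi$. Hence $f\in\mathrm{Proj}$ if and only if $f^*\nabla$ and $\nabla$ are related in this way. The endomorphism $Y\mapsto\psi(X)Y+\psi(Y)X$ has trace $(N+1)\psi(X)$. So a density $\omega$ of weight one satisfies $\hat\nabla_X\omega=\nabla_X\omega-(N+1)\psi(X)\omega$.

Now consider sections $\sigma$ of $S^2TM\otimes|\Lambda^NT^*M|^{2/(N+1)}$. The two tensor indices contribute $2\psi_k\sigma^{ij}$ to $\hat\nabla_k\sigma^{ij}$, and the density factor contributes $-2\psi_k\sigma^{ij}$. These cancel, which is why the weight $2/(N+1)$ is chosen. What remains is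
$$\hat\nabla_k\sigma^{ij}=\nabla_k\sigma^{ij}+\delta^i_k\,\psi_l\sigma^{lj}+\delta^j_k\,\psi_l\sigma^{il}. \tag{4}$$
So the linear equation
$$\nabla_k\sigma^{ij}=\delta_k^i\mu^j+\delta^j_k\mu^i\quad\text{for some }\mu \tag{5}$$
has the same solutions for $\nabla$ and $\hat\nabla$. Consequently, for $f\in\mathrm{Proj}$ the pullback $f^*$ acts linearly on the solution space of (5).

The section $\sigma_g:=g^{-1}\otimes|\mathrm{vol}_g|^{2/(N+1)}$ is parallel, hence a solution, and $f^*\sigma_g=\sigma_{f^*g}$. Write $\sigma=\sigma_gL$, meaning $\sigma^{ij}=\sigma_g^{ik}L^j{}_k$. Symmetry of $\sigma$ is self-adjointness of $L$, and (5) becomes $\nabla_ZL=\Lambda\odot Z$ for some $\Lambda$. Taking traces, $d(\mathrm{tr}L)(Z)=2g(\Lambda,Z)$. So the solution space of (5) is exactly $\mathcal B$ of (1). We switch freely between $\sigma$ and $L$.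

Note that $\mathrm{Id}\in\mathcal B$, and that $L\in\mathcal B$ is parallel if and only if $\Lambda\equiv0$, i.e. $\mathrm{tr}L$ is constant. Let $D=\dim\mathcal B$.

**Example (flat space).** On $\mathbb R^N$ with any constant metric, $L=C+b\odot x+k\,x\otimes x^\flat$ with $C$ constant self-adjoint, $b$ a constant vector and $k\in\mathbb R$ solves (1) with $\Lambda=b+kx$.

**Example (sphere).** For a symmetric bilinear form $Q$ on $\mathbb R^{N+1}$ let $g(Lu,w)=Q(u,w)$ for $u,w\in T_xS^N$. If tangent fields $u,w$ are parallel at $x$, then their derivatives in $\mathbb R^{N+1}$ along $Z$ are $-g(Z,u)x$ and $-g(Z,w)x$. So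
$$g((\nabla_ZL)u,w)=-g(Z,u)Q(x,w)-g(Z,w)Q(u,x),$$
which is (1) with $\Lambda=-(Qx)^{\rm tangential}$. Formula (2) says that $\varphi_B^*\sigma_g=\sigma_gL$ with $Q=(\det P)^{1/(N+1)}P^{-1}$.

**Lemma 2.** If $\sigma_{\bar g}$ or $-\sigma_{\bar g}$ solves (5) for a metric $\bar g$, then $\bar g$ and $g$ have the same unparameterized geodesics.

*Proof.* Call the solution $\sigma$. It is nondegenerate, so we can solve $\psi_l\sigma^{lj}=-\mu^j$. By (4), $\hat\nabla\sigma=0$. The determinant $\det\sigma$ is a density of weight $-2+\frac{2N}{N+1}=-\frac2{N+1}$ (up to sign), and $\pm\bar g^{-1}=\sigma\otimes|\det\sigma|$. So $\hat\nabla$ preserves $\bar g$. Being torsion-free, it is $\nabla_{\bar g}$. $\square$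

**Lemma 3.** Let $f\in\mathrm{Proj}$ and $f^*\sigma_g=\sigma_gL$. Then
$$f\in\mathrm{Aff}\iff L\text{ is parallel},\qquad f^*|\mathrm{vol}_g|=|\det L|^{-(N+1)/2}\,|\mathrm{vol}_g|. \tag{6}$$
In particular, if all elements of $\mathcal B$ are parallel, then $\mathrm{Proj}=\mathrm{Aff}$.

*Proof.* If $f\in\mathrm{Aff}$, then $\nabla=f^*\nabla$ is the Levi-Civita connection of $f^*g$. So $f^*g$, $\sigma_{f^*g}$ and $L$ are $\nabla$-parallel. If $L$ is parallel, so are $\sigma_{f^*g}$, its determinant, hence $|\mathrm{vol}_{f^*g}|$ and $f^*g$. Then $\nabla=\nabla_{f^*g}=f^*\nabla$. For the volume use $|\det\sigma_g|=|\mathrm{vol}_g|^{-2/(N+1)}$ for $g$ and for $f^*g$. $\square$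

## A Lorentzian torus with a projective swap

This section proves Theorem B(iii) by hand. Let $X>1$ be a nonconstant smooth function on $\mathbb R/\mathbb Z$ and put, on $T^2$ with coordinates $(\theta,\eta)$,
$$g=\Big(X(\theta)-\tfrac1{X(\eta)}\Big)\Big(d\theta^2-\tfrac{d\eta^2}{X(\eta)}\Big),\qquad L=\mathrm{diag}\Big(X(\theta),\tfrac1{X(\eta)}\Big),\qquad f(\theta,\eta)=(\eta,\theta).$$
The first factor is positive, so $g$ is Lorentzian.

**Step 1.** *We find an integral of the geodesic flow, in order to verify $L\in\mathcal B$.* Locally put $x=\theta$, $dy=X(\eta)^{-1/2}d\eta$, $Y=1/X(\eta)$. Then $g=(X-Y)(dx^2-dy^2)$, with $X$ a function of $x$ and $Y$ of $y$. Geodesics are given by the Hamiltonian $h=(p_x^2-p_y^2)/(X-Y)$. The tensor $L-(\mathrm{tr}L)\mathrm{Id}=\mathrm{diag}(-Y,-X)$ gives the function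
$$\frac{-Yp_x^2+Xp_y^2}{X-Y}=p_x^2-Xh .$$
Along the flow, $\dot x=\frac{2p_x}{X-Y}$ and $\dot p_x=\frac{hX'}{X-Y}$. So $\frac{d}{dt}p_x^2=hX'\dot x=h\frac{dX}{dt}$, and since $h$ is constant along the flow, $p_x^2-Xh$ is an integral. Thus $L-(\mathrm{tr}L)\mathrm{Id}$ is a Killing tensor: the totally symmetric part of its covariant derivative vanishes.

**Step 2.** *We deduce (1).* Let $\lambda=\frac12d\,\mathrm{tr}L$ and $T_{kij}=\nabla_kL_{ij}-\lambda_ig_{jk}-\lambda_jg_{ik}$. By Step 1 the totally symmetric part of $T$ is zero, and $g^{ij}T_{kij}=0$ by the choice of $\lambda$. In dimension $2$, tensors symmetric in $i,j$ form a space of dimension $6$ and totally symmetric ones a space of dimension $4$. So those with zero totally symmetric part form a space of dimension $2$. The tensors $\epsilon_{ki}v_j+\epsilon_{kj}v_i$ (with $\epsilon$ the area form) lie in it. Their trace $2\epsilon_{ki}v^i$ determines $v$, so they fill it. As the trace of $T$ is zero, $T=0$, i.e. $L\in\mathcal B$.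

**Step 3.** *We recognize $f^*g$.* Since $\det L=X(\theta)/X(\eta)$,
$$-(\det L)^{-1}g(L^{-1}\cdot,\cdot)=-\Big(X(\eta)-\tfrac1{X(\theta)}\Big)\Big(\tfrac{d\theta^2}{X(\theta)}-d\eta^2\Big)=f^*g .$$
The volume of this metric is $(\det L)^{-3/2}|\mathrm{vol}_g|$, and the power $2/3$ gives the factor $(\det L)^{-1}$. So $\sigma_{f^*g}=-\sigma_gL$. By Lemma 2, $f^*g$ is projectively equivalent to $g$, so $f\in\mathrm{Proj}$. By Lemma 3, $f\notin\mathrm{Aff}$, because $\mathrm{tr}L=X(\theta)+1/X(\eta)$ is not constant. This proves B(iii). $\square$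

## Where simultaneous diagonalization breaks

A sensible plan for B(i) is the following. Given $f\in\mathrm{Proj}$, write $f^*\sigma_g=\sigma_gL$, diagonalize $L$ in a $g$-orthonormal frame, and follow its eigenvalues as $f$ is iterated. If $g$ is definite, the diagonalization is available at every point. For indefinite $g$ it already fails in the Lorentz plane. In a null basis with $g(e_1,e_2)=1$, the self-adjoint maps are
$$Le_1=\beta_0e_1+\alpha e_2,\qquad Le_2=\beta e_1+\beta_0e_2,\qquad\text{with eigenvalues }\beta_0\pm\sqrt{\alpha\beta}.$$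
For $\alpha=1,\beta=-1$ they are nonreal, and for $\alpha=1,\beta=0$ there is a Jordan block. Nor does (1) forbid this locally. In the flat plane take $L=C+e_1\odot x$ with $C$ the map with $\beta_0=0$, $\alpha=1,\beta=-1$. For $x=x_1e_1+x_2e_2$ the eigenvalues are $x_2\pm\sqrt{2x_1-1}$, which are nonreal and nonconstant where $x_1<\frac12$.

Two observations get past this. First, without diagonalizing, (1) controls the characteristic polynomial, and on *compact* $M$ a maximum principle makes the nonreal eigenvalues constant. Second, the size of $\mathcal B$ matters. If $D=1$ there is nothing to do, because then $\mathcal B=\mathbb R\,\mathrm{Id}$. If $D\ge3$, the equation becomes so rigid that everything is parallel. If $D=2$, $\mathrm{Proj}$ acts on a projective line, and dynamics on that line takes over.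

## Curvature and the finite dimension of $\mathcal B$

For $L\in\mathcal B$ put $H=\nabla\Lambda$, i.e. $HY=\nabla_Y\Lambda$, and $h=\mathrm{tr}H$. As $\Lambda$ is a gradient, $H$ is self-adjoint. The second covariant derivative of $L$ is $\nabla^2_{Y,Z}L=HY\odot Z$, and commuting derivatives gives
$$[R(Y,Z),L]=HY\odot Z-HZ\odot Y. \tag{7}$$

**Lemma 4.** $L\in\mathcal B$ is determined by $(L,\Lambda,h)$ at one point. In particular $D<\infty$, and a solution vanishing on a nonempty open set vanishes.

*Proof.* The aim is a closed first-order system. Let $e_i$ be a basis with dual basis $e^i$ ($g(e_i,e^j)=\delta_i^j$). Put $Z=e_i$ in (7), apply it to $e^i$ and sum. We have $\sum_i(HY\odot e_i)e^i=(N+1)HY$ and $\sum_i(He_i\odot Y)e^i=HY+hY$, so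
$$N\,HY=hY+\mathcal A(L)Y,\qquad\mathcal A(L)Y=\sum_i[R(Y,e_i),L]e^i.$$
Differentiate along $X$, substitute (1) for $\nabla_XL$, and antisymmetrize in $X,Y$, using $(\nabla_XH)Y-(\nabla_YH)X=R(X,Y)\Lambda$:
$$N\,R(X,Y)\Lambda=dh(X)Y-dh(Y)X+C(X,Y)(L,\Lambda),$$
where $C(X,Y)(L,\Lambda)=(\nabla_X\mathcal A)(L)Y+\mathcal A(\Lambda\odot X)Y-(X\leftrightarrow Y)$ is linear in $(L,\Lambda)$. The trace of $Y\mapsto dh(X)Y-dh(Y)X$ is $(N-1)dh(X)$. As $N\ge2$, $dh$ is a linear expression in $(L,\Lambda)$. So $\nabla L$, $\nabla\Lambda$ and $dh$ are linear in $(L,\Lambda,h)$, which says that $(L,\Lambda,h)$ is a parallel section for a linear connection, and $M$ is connected. If $L=0$ on an open set, then $\Lambda=0$, $H=0$ and $h=0$ there. $\square$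

**Lemma 5.** If $L\in\mathcal B$ is scalar on a nonempty open set, then $L$ is a constant multiple of $\mathrm{Id}$ on $M$.

*Proof.* Let $L=\ell\,\mathrm{Id}$ on a connected open set. Then $\Lambda\odot Z=d\ell(Z)\mathrm{Id}$. Choose $Z\ne0$ with $d\ell(Z)=0$, which is possible as $N\ge2$. Then $\Lambda\odot Z=0$, so $\Lambda=0$, and hence $d\ell=0$. Apply Lemma 4 to $L-\ell\,\mathrm{Id}$. $\square$

## Characteristic polynomials and integrable eigenbundles

Let $\chi(t)=\det(t-L)$ for $L\in\mathcal B$. From $d\log\chi(t)(Z)=-\mathrm{tr}\big((t-L)^{-1}(\Lambda\odot Z)\big)=-2g((t-L)^{-1}\Lambda,Z)$ we get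
$$\mathrm{grad}\log\chi(t)=-2(t-L)^{-1}\Lambda. \tag{8}$$

**Lemma 6.** Suppose that near a point $\chi=\chi_1\chi_2$ with coprime monic smooth (possibly complex) factors, and let $P_1,P_2$ be the corresponding spectral projectors. Then
$$\mathrm{grad}\,\chi_i(t)=-2\chi_i(t)(t-L)^{-1}P_i\Lambda\in\mathrm{Im}\,P_i. \tag{9}$$

*Proof.* The projectors are contour integrals of the resolvent, hence smooth and self-adjoint for the complex bilinear extension of $g$. Split (8) as
$$\mathrm{grad}\log\chi_1+2(t-L)^{-1}P_1\Lambda=-\big(\mathrm{grad}\log\chi_2+2(t-L)^{-1}P_2\Lambda\big).$$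
Both sides are rational in $t$ and vanish at $t=\infty$, because $\mathrm{grad}\,\chi_i$ has smaller degree than $\chi_i$. The left side has poles only at roots of $\chi_1$, the right side only at roots of $\chi_2$. So both sides are $0$. $\square$

**Lemma 7.** If $P$ is a real spectral projector of $L\in\mathcal B$, smooth near a point, then $\ker P$ is integrable.

*Proof.* Let $R_t=(t-L)^{-1}$ and integrate over a contour around the eigenvalues that belong to $P$, so $P=\frac1{2\pi i}\oint R_t\,dt$. As $R_t$ is self-adjoint,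
$$\nabla_wP=\tfrac1{2\pi i}\oint R_t(\Lambda\odot w)R_t\,dt=\tfrac1{2\pi i}\oint R_t\Lambda\odot R_tw\,dt .$$
Let $u,w$ be sections of $\ker P$. Differentiating $Pu=0$ gives $P\nabla_wu=-(\nabla_wP)u$. Applying $P$,
$$P\nabla_wu=-\tfrac1{2\pi i}\oint\big[g(R_tw,u)PR_t\Lambda+g(R_t\Lambda,u)R_tPw\big]dt .$$
The last term is $0$, as $Pw=0$. The first is symmetric in $u,w$. So $P[w,u]=P\nabla_wu-P\nabla_uw=0$, and Frobenius applies. $\square$

## Nonreal eigenvalues are constant

The naive argument treats a nonreal eigenvalue $z$ as a holomorphic function and applies the maximum principle to $\mathrm{Im}\,z$. It stops where eigenvalues collide: single roots of a smooth polynomial need not be differentiable there (think of $t^2-w$ at $w=0$). The remedy is to use power sums of a whole cluster of roots, and an elliptic equation that does not need an integrable complex structure.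

**Lemma 8.** For $L\in\mathcal B$, $\chi(t)=\psi(t)\prod_{i=1}^r(t-\lambda_i)$ with $\psi$ a polynomial with constant coefficients and only nonreal roots, and $\lambda_1\le\dots\le\lambda_r$ continuous real functions on $M$.

*Proof.* Suppose nonreal eigenvalues occur. Let $y_0>0$ be the maximum over $M$ of the imaginary parts of eigenvalues (it exists, as $M$ is compact), attained at $p$ by the eigenvalue $Z_0$ of multiplicity $m$.

**Step 1.** *We reduce to functions on a slice.* Near $p$ let $\chi_1$ be the factor of $\chi$ whose roots $z_1,\dots,z_m$ are near $Z_0$, let $P$ be its projector, $E=\mathrm{Im}P$, and $\Pi=P+\bar P$, a real spectral projector of rank $2m$. By Lemma 7 there are coordinates $(y,z)$ centred at $p$, $y\in\mathbb R^{2m}$, with $\ker\Pi=\mathrm{span}\,\partial_z$. By (9), the gradient of each coefficient $q$ of $\chi_1$ lies in $E$. So $dq$ annihilates $E^\perp=\ker P=\bar E\oplus(\ker\Pi)_{\mathbb C}$. In particular $\partial_zq=0$, and $q$ is a function of $y$.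

On $Y=\{z=0\}$ we have $TY\cong TM/\ker\Pi\cong\mathrm{Im}\,\Pi$. Let $J$ be the almost complex structure on $Y$ equal to $i$ on $E$ and to $-i$ on $\bar E$. As $dq$ vanishes on $\bar E$, $dq\circ J=i\,dq$. By the chain rule the same holds for the polynomials $S=\sum z_j$ and $S_2=\sum z_j^2$ in the coefficients.

**Step 2.** *We derive an elliptic equation.* Let $q=u+iv$ satisfy $dq\circ J=i\,dq$. Imaginary parts give $dv\circ J=du$, so $d(dv\circ J)=0$:
$$J^e{}_c\,\partial_a\partial_ev-J^e{}_a\,\partial_c\partial_ev+(\partial_aJ^e{}_c-\partial_cJ^e{}_a)\,\partial_ev=0 .$$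
Choose a $J$-Hermitian metric $\mathsf h$ on $Y$ and contract with $K^{ca}=J^c{}_d\mathsf h^{da}$. By $J^2=-1$ the first term gives $-\mathsf h^{ea}\partial_a\partial_ev$. By $J\mathsf h^{-1}J^{\top}=\mathsf h^{-1}$ the second gives $-\mathsf h^{ce}\partial_c\partial_ev$. So
$$-2\mathsf h^{ab}\partial_a\partial_bv+(\text{first order terms in }v)=0,$$
an elliptic equation without zero-order term. By Hopf's strong maximum principle, if $v$ has a local maximum at $p$, then $v$ is constant near $p$. Then so is $u$, because $du=dv\circ J$.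

**Step 3.** *We show that all $z_j$ equal $Z_0$ near $p$.* We have $\mathrm{Im}\,S\le my_0$ with equality at $p$. By Step 2, $S=mZ_0$ near $p$, and as each $\mathrm{Im}\,z_j\le y_0$, all $\mathrm{Im}\,z_j=y_0$. Now $\mathrm{Im}\,S_2=2y_0\,\mathrm{Re}\,S$ is constant, hence so is $S_2=mZ_0^2$. Therefore $\sum\mathrm{Re}\,z_j=m\,\mathrm{Re}\,Z_0$ and $\sum(\mathrm{Re}\,z_j)^2=m(\mathrm{Re}\,Z_0)^2$. This is equality in Cauchy–Schwarz, so all $\mathrm{Re}\,z_j$ equal $\mathrm{Re}\,Z_0$, and $z_j=Z_0$.

**Step 4.** *We globalize and iterate.* Step 3 applies at every point where $Z_0$ is an eigenvalue. So the set of these points is open, closed and nonempty, hence $M$, and the multiplicity of $Z_0$, being locally constant, is $m$ everywhere. Divide $\chi$ by $(t-Z_0)^m(t-\bar Z_0)^m$. No root of the quotient equals a removed root. If the quotient has nonreal roots, take the maximum of their imaginary parts, attained at some point. Near that point the cluster of eigenvalues considered consists of roots of the quotient, with the same multiplicity for $\chi$ and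 for the quotient, and Steps 1–3 apply verbatim. The process terminates since degrees drop. The final quotient has only real roots, and these, ordered, are continuous. $\square$

## Three independent solutions on a surface

The goal of this and the next three sections is the following.

**Proposition 9.** If $g$ is indefinite and $D\ge3$, then all elements of $\mathcal B$ are parallel.

*Proof for $N=2$.* Assume $D\ge3$ and that some element of $\mathcal B$ is not parallel.

**Step 1.** *We show that trace-free parts are pointwise proportional.* A nonparallel $L$ has only real eigenvalues: otherwise both eigenvalues are constant by Lemma 8, $\mathrm{tr}L$ is constant and $\Lambda=0$. In a null basis, $\mathring L:e_1\mapsto\alpha e_2,\ e_2\mapsto\beta e_1$, and $\mathring L^2=\delta(L)\mathrm{Id}$ with $\delta=\alpha\beta$. So $\delta(L)\ge0$ for nonparallel $L$. These form the complement of a proper subspace of $\mathcal B$, which is dense, so $\delta(L)\ge0$ for all $L\in\mathcal B$. Now $\delta(L+sL')=(\alpha+s\alpha')(\beta+s\beta')\ge0$ for all $s\in\mathbb R$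 forces $(\alpha\beta'+\alpha'\beta)^2\le4\alpha\beta\alpha'\beta'$, i.e. $(\alpha\beta'-\alpha'\beta)^2\le0$. So $\mathring L,\mathring L'$ are dependent at every point.

**Step 2.** *We show that $\delta(L)\equiv0$ for all $L\in\mathcal B$.* Suppose $\delta(L)>0$ on a nonempty connected open set $W$, and let $L'\in\mathcal B$. By Lemma 1, $L'=\phi+\psi L$ on $W$ with $\phi,\psi$ smooth. Differentiate and put $\xi=\Lambda'-\psi\Lambda$:
$$\xi\odot Z=d\phi(Z)\mathrm{Id}+d\psi(Z)L\qquad\text{for all }Z.$$
Suppose $\xi\ne0$ at a point. Then $Z\mapsto\xi\odot Z$ is injective, so its image is all of $\mathrm{span}(\mathrm{Id},L)$. Hence $\mathrm{Id}=\xi\odot Z$ for some $Z$. Evaluating on $0\ne w\in\xi^\perp$ gives $w=g(Z,w)\xi$, so $\xi\in\xi^\perp$ is null. Also $\xi\odot\xi=2\xi\otimes\xi^\flat$ is in the image. It is nonzero and nilpotent, hence trace-free, so $\mathring L\in\mathbb R\,\xi\otimes\xi^\flat$ and $\delta(L)=0$, a contradiction. So $\xi=0$ on $W$. As $\mathrm{Id},L$ are independent there, $d\phi=d\psi=0$, and $L'\in\mathrm{span}(\mathrm{Id},L)$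 by Lemma 4. Since $L'$ was arbitrary, $D\le2$, a contradiction.

**Step 3.** *We find the shape of a nonparallel $L$.* Put $\ell=\frac12\mathrm{tr}L$ and $n=L-\ell$. Then $\Lambda=\mathrm{grad}\,\ell$, $n^2=0$ and $\nabla_Zn=\Lambda\odot Z-g(\Lambda,Z)\mathrm{Id}$. Differentiating $n^2=0$ and using (3),
$$n\Lambda\odot Z+\Lambda\odot nZ=2g(\Lambda,Z)\,n. \tag{10}$$
Where $n\ne0$ we have $n=\nu_0\,k\otimes k^\flat$ with $k$ null. Take $m$ null with $g(k,m)=1$, write $\Lambda=\lambda_1k+\lambda_2m$, and put $Z=m$. The left side of (10) is $\nu_0\lambda_2\,k\odot m+\nu_0(\lambda_1k+\lambda_2m)\odot k$ and the right side is $2\lambda_1\nu_0\,k\otimes k^\flat$. What remains is $2\nu_0\lambda_2\,k\odot m=0$, so $\Lambda\in\mathbb Rk$.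

By Lemma 5, $\{n\ne0\}\cap\{\Lambda\ne0\}$ is dense in $\{\Lambda\ne0\}$. On it, $\Lambda$ is null and $n\in\mathbb R\,\Lambda\otimes\Lambda^\flat$. Both conditions are closed in $\{\Lambda\ne0\}$, so they hold on all of $\{\Lambda\ne0\}$. There $n=\nu\,\Lambda\otimes\Lambda^\flat$ with $\nu$ smooth, because $\Lambda\otimes\Lambda^\flat$ is a nowhere zero section of a smooth line bundle.

**Step 4.** *We use compactness.* On $\{\Lambda\ne0\}$, $d\ell(\Lambda)=g(\Lambda,\Lambda)=0$. Since $H$ is self-adjoint, $\nabla_\Lambda\Lambda=\frac12\mathrm{grad}\,g(\Lambda,\Lambda)=0$. So by (1)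
$$2\,\Lambda\otimes\Lambda^\flat=\nabla_\Lambda L=\nabla_\Lambda(\ell+\nu\,\Lambda\otimes\Lambda^\flat)=(\Lambda\nu)\,\Lambda\otimes\Lambda^\flat,\qquad\text{i.e. }\Lambda\nu=2 .$$
As $\ell$ is nonconstant, Sard's theorem gives a regular value in $\ell(M)$. A component of its level set is a circle on which $\Lambda\ne0$ and to which $\Lambda$ is tangent. So it is a periodic orbit of $\Lambda$, along which $\nu$ strictly increases, a contradiction. $\square$

## Three independent solutions: pointwise algebra for $N\ge3$

The surface argument compared $L$ and $L'$ in a two-dimensional space of trace-free maps. For $N\ge3$ the comparison runs through the condition $u\wedge Lu\wedge Ku=0$ in $\Lambda^3$. It is empty for $N=2$, which is why that case had to be separate.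

**Lemma 10.** Let $V$ be a real vector space with a nondegenerate form $g$, $\dim V=N\ge3$, let $L,K$ be self-adjoint, $L$ nonscalar, and $u\wedge Lu\wedge Ku=0$ in $\Lambda^3V$ for all $u$. Then $K\in\mathrm{span}(\mathrm{Id},L)$.

*Proof.* **Step 1.** *We solve for $K$ with polynomial coefficients.* The identity is polynomial, so it holds on $V_{\mathbb C}$. As $L$ is nonscalar, some $q(u)=u_i(Lu)_j-u_j(Lu)_i$ is not identically zero. Expanding the minors of the matrix $(u,Lu,Ku)$ with rows $i,j,k$ along row $k$ gives
$$q\,Ku=p\,Lu+r\,u$$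
with $p,r$ homogeneous of the same degree as $q$. Divide by the greatest common divisor of $q,p,r$. If now $q$ is constant, so are $p,r$. Hence $K\in\mathrm{span}_{\mathbb C}(\mathrm{Id},L)$, and taking real parts we are done.

**Step 2.** *Otherwise $L$ is a scalar plus a rank-one map.* Let $q_1$ be an irreducible factor of $q$. On the hypersurface $\{q_1=0\}$ we have $p\,Lu+r\,u=0$. If $q_1|p$, then $r$ vanishes on $\{q_1=0\}$, so $q_1|r$, a contradiction. So on a dense open subset of this irreducible hypersurface $p\ne0$, and its points are eigenvectors of $L$. The hypersurface lies in the finite union of the eigenspaces, so by irreducibility in one of them. As $L$ is nonscalar, this eigenspace has dimension exactly $N-1$. Its eigenvalue $\mu$ is real: otherwise the conjugate eigenspace also has dimension $N-1$, and $2(N-1)>N$. So $L-\mu=\epsilon\,v\otimes v^\flat$ with $v$ real and $\epsilon\ne0$.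

**Step 3.** *We settle this case.* If $g(u,v)\ne0$ and $u\notin\mathbb Rv$, then $\mathrm{span}(u,Lu)=\mathrm{span}(u,v)$, so $u\wedge v\wedge Ku=0$. By continuity this holds for all $u$. Polarizing, $u\wedge v\wedge Kw+w\wedge v\wedge Ku=0$, and $w=v$ gives $u\wedge v\wedge Kv=0$ for all $u$. As $N\ge3$, $Kv\in\mathbb Rv$. So $K$ acts on $V/\mathbb Rv$, where every vector is an eigenvector, and hence it acts there as a scalar $m$. Then $K-m$ is self-adjoint with image in $\mathbb Rv$, so it is a multiple of $v\otimes v^\flat$, and $K\in\mathrm{span}(\mathrm{Id},L)$. $\square$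

**Two curvature identities.** Pair (7), applied to $u$, with $v$, and use $g(R(Y,Z)u,v)=g(R(u,v)Y,Z)$. The left side is $g\big((R(Lu,v)-R(u,Lv))Y,Z\big)$. The right side is
$$g(Hv,Y)g(u,Z)+g(Hu,Y)g(v,Z)-g(u,Y)g(Hv,Z)-g(v,Y)g(Hu,Z).$$
So $R(Lu,v)-R(u,Lv)=-(Hu\wedge v+Hv\wedge u)$, and with $v=u$:
$$R(u,Lu)=Hu\wedge u. \tag{11}$$
For a second solution $L'$ with $H'=\nabla\Lambda'$, compute $[R(u,Lu),L']$ twice. By (7) for $L'$ it is $H'u\odot Lu-H'Lu\odot u$. By (11) and (3) it is $[Hu\wedge u,L']=Hu\odot L'u-u\odot L'Hu$. Hence
$$Hu\odot L'u-H'u\odot Lu=u\odot(L'H-H'L)u. \tag{12}$$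

**Lemma 11.** Let $N\ge3$. If $\mathrm{Id},L,L'$ are independent at a point, then there $H=cL+m$ and $H'=cL'+m'$ for scalars $c,m,m'$.

*Proof.* By Lemma 10, $u,Lu,L'u$ are independent for generic $u$. In $S^2(V/\mathbb Ru)$ with $V=T_xM$, (12) reads $[Hu][L'u]=[H'u][Lu]$, where $[Lu],[L'u]$ are independent. By unique factorization $[Hu]=c(u)[Lu]$, and then $[H'u]=c(u)[L'u]$. So $u\wedge Lu\wedge Hu=0=u\wedge L'u\wedge H'u$ for generic, hence all, $u$. Lemma 10 gives $H=c_1L+m$, $H'=c_2L'+m'$. Comparing in $V/\mathbb Ru$ for generic $u$, $c_1=c(u)=c_2$. $\square$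

**Lemma 12.** Let $N\ge3$. If $\mathrm{Id},L_1,L_2$ are linearly independent in $\mathcal B$, they are pointwise independent on an open dense set.

*Proof.* Openness is clear. Suppose they are dependent on a nonempty open set. By Lemma 5, $L_1$ is nonscalar on a smaller nonempty connected open set $W$, and there $L_2=\phi+\psi L_1$ with $\phi,\psi$ smooth by Lemma 1. With $\xi=\Lambda_2-\psi\Lambda_1$ we get $\xi\odot Z=d\phi(Z)\mathrm{Id}+d\psi(Z)L_1$. As $N\ge3$, there is $0\ne Z\in\ker d\phi\cap\ker d\psi$, so $\xi=0$. Then $d\phi=d\psi=0$, and $L_2\in\mathrm{span}(\mathrm{Id},L_1)$ by Lemma 4, a contradiction. $\square$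

**One function $c$ for all solutions.** Let $N\ge3$, $D\ge3$. Fix $L_1,L_2$ as in Lemma 12 and let $U$ be the open dense set found there. We claim that there is a smooth function $c$ on $U$ with
$$H_L=cL+m_L\quad\text{on }U\text{ for all }L\in\mathcal B,\qquad m_L\text{ smooth scalar functions}. \tag{13}$$
Lemma 11 gives $c$ from $L_1,L_2$. Let $L\in\mathcal B$, $x\in U$. If $\mathrm{Id},L_1,L$ are independent at $x$, Lemma 11 for $L_1,L$ gives (13) with the same $c$, since $L_1$ is nonscalar. Otherwise $L\in\mathrm{span}(\mathrm{Id},L_1)$ at $x$, so $\mathrm{Id},L_1,L+L_2$ are independent. Apply the previous case to $L+L_2$ and subtract (13) for $L_2$. Lemma 1 applied to $\mathring H_{L_1}=c\,\mathring L_1$ shows that $c$ is smooth, and then so is $m_L=(\mathrm{tr}H_L-c\,\mathrm{tr}L)/N$.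

## The function $c$ is constant

We keep $N\ge3$, $D\ge3$.

**Step 1.** *We compare the two expressions for the curvature.* On $U$, differentiate $\nabla_Z\Lambda=cLZ+mZ$ and use $(\nabla_YL)Z-(\nabla_ZL)Y=(Y\wedge Z)\Lambda$:
$$R(Y,Z)\Lambda=dc(Y)LZ-dc(Z)LY+c(Y\wedge Z)\Lambda+dm(Y)Z-dm(Z)Y .$$
Put $Z=LY$. By (11) and (13), $R(Y,LY)=-c\,Y\wedge LY$. As $(Y\wedge LY)\Lambda=g(\Lambda,LY)Y-g(\Lambda,Y)LY$, setting $\tau=dm-2c\Lambda^\flat$ we obtain
$$dc(Y)L^2Y-dc(LY)LY+\tau(Y)LY-\tau(LY)Y=0\qquad\text{for all }Y. \tag{14}$$

**Step 2.** *Suppose $dc\ne0$ on a nonempty open $O\subset U$. We show that every $L\in\mathcal B$ is then a scalar plus a rank-one map on a dense open subset of $\{\Lambda_L\ne0\}\cap O$.* By (14), $Y\wedge LY\wedge L^2Y=0$ when $dc(Y)\ne0$, hence for all $Y$. By Lemma 10, $L^2=pL+q$ wherever $L$ is nonscalar. By Lemma 5 this is a dense open subset of $\{\Lambda\ne0\}\cap O$, and $p,q$ are smooth there by Lemma 1.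

*The discriminant $p^2+4q$ cannot vanish on a nonempty open set.* If it does, $L=\ell+n$ with $n^2=0\ne n$, $\ell=\frac1N\mathrm{tr}L$, $d\ell=\frac2N\Lambda^\flat$. Differentiating $n^2=0$,
$$n\Lambda\odot Z+\Lambda\odot nZ=\tfrac4N\,g(\Lambda,Z)\,n .$$
Let $Z\in\Lambda^\perp\setminus\mathbb R\Lambda$. Such $Z$ exist and span $\Lambda^\perp$, as $\dim\Lambda^\perp=N-1\ge2$. If $n\Lambda\ne0$, then $n\Lambda\odot Z=-\Lambda\odot nZ\ne0$. By unique factorization $Z$ is proportional to $\Lambda$ or to $nZ$. The first is excluded, so $nZ$ is a nonzero multiple of $Z$, impossible for nilpotent $n$. So $n\Lambda=0$, then $\Lambda\odot nZ=0$ and $nZ=0$ for all $Z\in\Lambda^\perp$. Hence $n=\nu\,\Lambda\otimes\Lambda^\flat$ with $\nu\ne0$. Taking $Z$ with $g(\Lambda,Z)\ne0$ gives $2\nu=\frac4N\nu$, so $N=2$, a contradiction.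

*Where the discriminant is nonzero*, which is now a dense open subset, there are two eigenvalues $s_1\ne s_2$, locally smooth, with orthogonal nondegenerate (possibly complex) eigenbundles $E_1,E_2$ of ranks $n_1+n_2=N$. For sections $u,w$ of $E_i$, differentiating $g((L-s_i)u,w)=0$ gives
$$g(\Lambda,u)g(Z,w)+g(Z,u)g(\Lambda,w)=ds_i(Z)\,g(u,w).$$
If $n_i\ge2$, take $0\ne Z\in E_i$ with $ds_i(Z)=0$. Then $\Lambda_i\odot Z=0$ on $E_i$ for the $E_i$-component $\Lambda_i$ of $\Lambda$, so $\Lambda_i=0$. As $\Lambda\ne0$, some $n_i=1$, and the other rank is $N-1\ge2$. Conjugate eigenvalues would have equal multiplicities, so both are real, and $L=s+\epsilon\,v\otimes v^\flat$ with $\epsilon\ne0$. Call this *rank-one type*, and write $v^2=v\otimes v^\flat$.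

**Step 3.** *Still with $dc\neq 0$ on $O$, we show $\Lambda_L\equiv0$ on $O$ for all $L$.* Suppose $\Lambda_L\not\equiv0$ on $O$ for some $L$. Choose $L_3$ with $\mathrm{Id},L,L_3$ independent in $\mathcal B$. Near a point of $O$ with $\Lambda_L\ne0$, choose distinct $\tau_1,\tau_2,\tau_3$ with $\Lambda_{L_3}+\tau_i\Lambda_L\ne0$ (at the point, at most one value of $\tau$ is bad). By Lemma 12 and Step 2, finitely many dense open sets intersect, so at some point $\mathrm{Id},L,L_3$ are independent and
$$L=s+\epsilon v^2,\qquad L_3+\tau_iL=s_i+\epsilon_iw_i^2\quad(i=1,2,3).$$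
No $w_i$ is parallel to $v$, else $L_3\in\mathrm{span}(\mathrm{Id},L)$. Subtracting, for $i\ne j$ and some $\kappa_{ij}\in\mathbb R$,
$$\kappa_{ij}\mathrm{Id}=\epsilon_jw_j^2-\epsilon_iw_i^2-(\tau_j-\tau_i)\epsilon v^2 .$$
If $\kappa_{ij}=0$, the rank-one tensor $\epsilon_jw_j^2$ equals the rank-two tensor $\epsilon_iw_i^2+(\tau_j-\tau_i)\epsilon v^2$, a contradiction. So $\kappa_{ij}\ne0$. The right side has rank at most $3$, so $N=3$ and $w_i,w_j,v$ is a basis. Applying the identity to the basis vectors shows that the basis is orthogonal. From the pairs $(1,2)$ and $(1,3)$, both $w_2$ and $w_3$ lie in the line $\{w_1,v\}^\perp$, so they are parallel. But by the pair $(2,3)$, $w_2,w_3,v$ is a basis, a contradiction.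

**Step 4.** *Conclusion on $U$.* If $dc\ne0$ on $O$, then by Step 3, $0=H_{L_1}=cL_1+m_{L_1}$ on $O$ with $L_1$ nonscalar, so $c=0$ on $O$, contradicting $dc\ne0$. Hence $dc=0$ on $U$.

**Step 5.** *We extend $c$ to $M$; since $U$ may be disconnected, $dc=0$ is not yet enough.* Let $U'\supset U$ be the open set where some $L\in\mathcal B$ is nonscalar. If $L$ is nonscalar at $x\in U'$, then near $x$ Lemma 1 and (13) give $\mathring H_L=\tilde c\,\mathring L$ with $\tilde c$ smooth and $\tilde c=c$ on the dense set $U$. So $c$ extends uniquely to a smooth function on $U'$ with $dc=0$.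

Let $x\notin U'$. All $L(x)$ are scalar, so $\{L\in\mathcal B:L(x)=0\}$ has dimension at least $D-1\ge2$. By Lemma 4, $L\mapsto(\Lambda(x),h(x))$ is injective on it, and $h(x)$ is one number, so it contains $L$ with $\Lambda(x)\ne0$. Integrating (1) along radial geodesics in a radially parallel frame, $L(\exp_xZ)=\Lambda(x)\odot Z+O(|Z|^2)$ for an auxiliary norm. For $Z\ne0$, $\Lambda(x)\odot Z$ is nonzero of rank at most $2<N$, so its trace-free part is nonzero, and by compactness of the unit sphere that part has norm at least $\mathrm{const}\cdot|Z|$. So $L$ is nonscalar on a punctured neighbourhood of $x$, and $x$ is isolated in the closed set $M\setminus U'$. Thus $M\setminus U'$ is finite, $U'$ is connected (as $N\ge2$), and $c$ is constant.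

**Step 6.** *We close the system.* By continuity $\mathring H_L=c\mathring L$ on $M$, so $H_L=cL+m$ with $m=(\mathrm{tr}H-c\,\mathrm{tr}L)/N$ smooth on $M$. The derivation of (14) now works on $M$ with $dc=0$, so $\tau(Y)LY=\tau(LY)Y$. Where $L$ is nonscalar, a generic $Y$ is not an eigenvector, so $\tau(Y)=0$ for generic $Y$ and $\tau=0$. If $L$ is not a constant scalar, this set is dense by Lemma 5 and $\tau\equiv0$. If $L$ is a constant scalar, then $\Lambda=0$, $m=-cL$ is constant, and $\tau=0$ too. So for all $L\in\mathcal B$, with one constant $c\in\mathbb R$,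
$$\nabla_ZL=\Lambda\odot Z,\qquad\nabla_Z\Lambda=cLZ+mZ,\qquad dm=2c\Lambda^\flat. \tag{15}$$
On the round sphere, $R(Y,Z)=Y\wedge Z$, and (11) then reads $u\wedge Lu=Hu\wedge u$, which fits $c=-1$.

## A parallel endomorphism of $TM\oplus\mathbb R$

We finish the proof of Proposition 9 for $N\ge3$.

**The case $c=0$.** Then $m$ is constant, and $\mathrm{div}\,\Lambda=\mathrm{tr}H=Nm$ integrates to $0$, so $m=0$. Hence $\Lambda$ is parallel. It vanishes at a maximum of $\mathrm{tr}L$, so $\Lambda\equiv0$, and all solutions are parallel.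

**The case $c\ne0$.** We show that $g$ must be definite.

**Step 1.** *We turn (15) into one parallel object.* On $\hat V=TM\oplus\mathbb R$ put
$$\hat g((u,s),(w,r))=g(u,w)-csr,\qquad\hat\nabla_Z(u,s)=(\nabla_Zu+csZ,\;Zs+g(Z,u)).$$
Then $\hat\nabla\hat g=0$, because $cs\,g(Z,w)-cr\,g(Z,u)+cr\,g(Z,u)-cs\,g(Z,w)=0$. Next, consider the symmetric form
$$\beta((u,s),(w,r))=g(Lu,w)+s\,g(\Lambda,w)+r\,g(\Lambda,u)+msr .$$
At a point with $\nabla u=\nabla w=0$ and $s,r$ constant, (15) gives its $Z$-derivative as
$$g(\Lambda,w)g(Z,u)+g(Z,w)g(\Lambda,u)+s\,g(cLZ+mZ,w)+r\,g(cLZ+mZ,u)+2csr\,g(\Lambda,Z).$$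
On the other hand
$$\beta\big((csZ,g(Z,u)),(w,r)\big)=cs\,g(LZ,w)+g(Z,u)g(\Lambda,w)+crs\,g(\Lambda,Z)+mr\,g(Z,u),$$
$$\beta\big((u,s),(crZ,g(Z,w))\big)=cr\,g(LZ,u)+csr\,g(\Lambda,Z)+g(Z,w)g(\Lambda,u)+ms\,g(Z,w),$$
and the sum of these two lines is that derivative. So $\beta$ is $\hat\nabla$-parallel, and $\beta=\hat g(\hat L\cdot,\cdot)$ with $\hat L$ parallel and self-adjoint.

**Step 2.** *We extract a simple parallel $T$.* Take $L\in\mathcal B\setminus\mathbb R\,\mathrm{Id}$. Then $\hat L$ is not scalar: if it were at one point, it would be everywhere by parallelism, and $L$ would be scalar on $M$, contradicting Lemma 5. Parallel transport conjugates the values of $\hat L$, so its minimal polynomial is constant on $M$, of degree at least $2$. Polynomials in $\hat L$ with constant coefficients are parallel and self-adjoint. If the minimal polynomial has a repeated irreducible factor, some such polynomial $T$ has (i) $T^2=0\ne T$. If it is an irreducible quadratic, we get (ii) $T^2=-1$. If it has two coprime factors, we get (iii) $T^2=T\ne0,1$. One of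 these occurs.

**Step 3.** *We study a function built from $T$.* Let $e=(0,1)$, so $\hat\nabla_Ze=(cZ,0)$, and $\alpha=\hat g(Te,e)$. Then $d\alpha(Z)=2c\,\hat g(Te,(Z,0))$. So $p$ is critical if and only if $Te=\nu e$ at $p$ for some $\nu$, and then $\alpha(p)=-c\nu$. Differentiating once more, with $\hat\nabla_W(Z,0)=(0,g(W,Z))$ when $\nabla Z=0$ at $p$,
$$\mathrm{Hess}\,\alpha(W,Z)=2c^2\big[\hat g(T(W,0),(Z,0))-\nu\,g(W,Z)\big].$$
If $\alpha$ is constant, then $Te=\nu e$ on $M$ with $\nu=-\alpha/c$ constant, and differentiation gives $T(Z,0)=\nu(Z,0)$, so $T=\nu\,\mathrm{Id}$.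

**Step 4.** *We go through the cases.* In case (i), at critical points $\nu^2=0$, so the maximum and minimum of $\alpha$ are $0$. Thus $\alpha\equiv0$ and $T=0$, a contradiction. In case (ii), $\nu^2=-1$ is impossible, so $\alpha$ has no critical points on compact $M$, a contradiction.

In case (iii), $\nu\in\{0,1\}$, and $\alpha$ is nonconstant as $T$ is not scalar. So the critical values are $0$ and $-c$, one being the maximum and the other the minimum. At an extremum with $\nu=1$, $e\in\mathrm{Im}\,T$, so $\mathrm{Im}(1-T)=(\mathrm{Im}\,T)^\perp\subset e^\perp=T_pM$, and on it $\mathrm{Hess}\,\alpha=-2c^2\hat g$. This is semidefinite and nondegenerate, hence definite: negative if $-c>0$ (a maximum), positive if $-c<0$ (a minimum). So $\hat g$ on $\mathrm{Im}(1-T)$ is definite of the sign of $-c$. At an extremum with $\nu=0$, $Te=0$, so $\mathrm{Im}\,T\subset e^\perp=T_pM$, and there $\mathrm{Hess}\,\alpha=2c^2\hat g$. This point is a minimum if $-c>0$ and a maximum if $-c<0$. So $\hat g$ on $\mathrm{Im}\,T$ is definite of the sign of $-c$. These subbundles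 are parallel, orthogonal and complementary, so $\hat g$ is definite everywhere, and so is $g$. For indefinite $g$ this is a contradiction. So for indefinite $g$ only the case $c=0$ occurs, and Proposition 9 is proved. $\square$

## Two independent solutions and a projective line

Let $D=2$ and $\mathcal B=\mathrm{span}(\mathrm{Id},L)$ with $L$ nonparallel (if $L$ is parallel, $\mathrm{Proj}=\mathrm{Aff}$ by Lemma 3). We now turn the index into an orbit count.

The only parallel solutions are multiples of $\mathrm{Id}$. By Lemma 3, $f\in\mathrm{Aff}$ if and only if $f^*$ fixes $[\sigma_g]\in P(\mathcal B)\cong P^1(\mathbb R)$. Let $\mathrm{Proj}$ act on $P(\mathcal B)$ by $f\cdot[\sigma]=[(f^{-1})^*\sigma]$, with image $\bar G\subset PGL(2,\mathbb R)$. Then $\mathrm{Aff}$ is the stabilizer of $[\sigma_g]$, and $|\mathrm{Proj}/\mathrm{Aff}|$ is the cardinality of the orbit $\bar G[\sigma_g]$.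

Let $\Sigma\subset P(\mathcal B)$ be the set of those $[\tau]$ with $\tau$ degenerate at some point of $M$. It is $\bar G$-invariant and does not contain $[\sigma_g]$. Use the coordinate $t\leftrightarrow[\sigma_g(L-t)]$, $\infty\leftrightarrow[\sigma_g]$. By Lemma 8, $\Sigma=\bigcup_{i\le r}\lambda_i(M)$, a union of at most $N$ compact intervals. As $\mathrm{tr}L$ is nonconstant and the nonreal eigenvalues are constant, one interval is nondegenerate. So $\Omega=P(\mathcal B)\setminus\Sigma$ has at most $N$ components. They are open arcs with two distinct endpoints: if $\Sigma$ is connected, the endpoints are those of a nondegenerate interval, and otherwise they lie in different components of $\Sigma$. The group $\bar G$ permutes the arcs.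

Let $\Omega_0\ni[\sigma_g]$ be one of these arcs. Its stabilizer has index at most $N$ in $\bar G$. In the stabilizer, the subgroup fixing both endpoints has index at most $2$. In a coordinate with endpoints $0,\infty$ and $\Omega_0=(0,\infty)$, its elements are $t\mapsto\mu t$ with $\mu>0$. We call such an element *hyperbolic* if $\mu\ne1$; for instance $t\mapsto 4t$ is hyperbolic and every orbit other than $\{0\}$ and $\{\infty\}$ is infinite. We obtain the following.

**Lemma 13.** Let $D=2$ with $L$ nonparallel. If no $f\in\mathrm{Proj}$ acts as a hyperbolic element that preserves $\Omega_0$ and fixes its endpoints, then $|\bar G|\le2N$, so $|\mathrm{Proj}/\mathrm{Aff}|\le2N$.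

## Dynamics of a hyperbolic projective map

**Proposition 14.** Let $D=2$ with $L$ nonparallel, and suppose that some $f\in\mathrm{Proj}$ acts as a hyperbolic element that preserves $\Omega_0$ and fixes its endpoints. Then $g$ is definite.

**Normalization.** *We bring $L$ and $f$ into a form in which the dynamics on eigenvalues is explicit.* The nonreal points of $P(\mathcal B_{\mathbb C})$ that are degenerate somewhere on $M$ form an $f$-invariant set, finite by Lemma 8. A hyperbolic map has no finite nonreal orbits, so this set is empty: all eigenvalues of $L$ are real. Since $\Omega_0\ni\infty$, its endpoints are $\min\Sigma<\max\Sigma$. Replace $L$ by an affine combination with $\mathrm{Id}$ so that these are $0$ and $1$. Put $\sigma_1=\sigma_gL$ and $\sigma_0=\sigma_g(1-L)$, the solutions at $t=0$ and $t=1$. Then $f^*$ multiplies each of them by a real number, and the ratio of the two numbers is not $\pm1$: it is positive as $\Omega_0$ is preserved, and not $1$. Replacing $f$ by $f^2$ or $f^{-2}$,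
$$f^*\sigma_0=a\sigma_0,\qquad f^*\sigma_1=b\sigma_1,\qquad b>a>0,\qquad T:=\log(b/a)>0 .$$
As $\sigma_g=\sigma_0+\sigma_1$,
$$(f^n)^*\sigma_g=\sigma_gL_n,\qquad L_n=a^n(1-L)+b^nL. \tag{16}$$
With $f^*L=(df)^{-1}\circ L_{f(\cdot)}\circ df$, the equation $f^*\sigma_1=b\sigma_1$ reads $f^*L\circ L_1=bL$. Since $L_1=a+(b-a)L$ is an invertible polynomial in $L$,
$$f^*L=A(L),\qquad A(t)=\frac{bt}{a+(b-a)t}. \tag{17}$$
On $[0,1]$, $A$ is increasing with fixed points $0,1$ only. So the ordered eigenvalues, with multiplicity, $\lambda_1\le\dots\le\lambda_N$, $\lambda_i:M\to[0,1]$, satisfy $\lambda_i\circ f=A\circ\lambda_i$. The compact interval $\lambda_i(M)$ is mapped onto itself by $A$, so its endpoints are fixed: $\lambda_i(M)$ is $\{0\}$, $\{1\}$ or $[0,1]$. Let $m_0,m_1,k$ be the numbers of indices of these three types, $m_0+m_1+k=N$. As $\mathrm{tr}L$ is nonconstant, $k\ge1$. Put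
$$F_1=\{\lambda_i=1\text{ for all nonconstant }\lambda_i\},\qquad F_0=\{\lambda_i=0\text{ for all nonconstant }\lambda_i\}.$$
Both are nonempty: where the smallest nonconstant $\lambda_i$ equals $1$, all of them do, and where the largest equals $0$, all of them do. Outside $F_0$, iterating $f$ pushes at least the largest eigenvalue towards $1$.

**A first attempt: total volume.** By (6) and (16), $\mathrm{vol}(M)=\int_M|\det L_1|^{-(N+1)/2}|\mathrm{vol}_g|$. The eigenvalues of $L_1$ are $a+(b-a)\lambda_i\in[a,b]$. If $a\ge1$, then $\det L_1\ge1$, with strict inequality where some $\lambda_i>0$, and the integral is too small. If $b\le1$, it is too large. So $a<1<b$. But there the attempt stops: neither the number $k$ nor the signature of $g$ has entered. The way forward is to measure volumes of *small neighbourhoods of $F_1$ and $F_0$*, and to do it twice: from above by the dynamics, from below by the geometry of $L$ near these sets.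

**A model to check against.** On $S^N$ let $e$ be a unit vector and take $Q=\langle\cdot,\cdot\rangle-\langle e,\cdot\rangle^2$ in the sphere example. Then $L$ has the eigenvalue $\langle e,x\rangle^2$ once and $1$ with multiplicity $N-1$, so $m_0=0$, $m_1=N-1$, $k=1$. Let $f_s=\varphi_B$, where $B$ multiplies $e$ by $e^s$ and is the identity on $e^\perp$, with $s>0$. By (2), $f_s^*\sigma_g=e^{2s/(N+1)}(\sigma_1+e^{-2s}\sigma_0)$, and the group law $f_s^*f_t^*=f_{s+t}^*$ gives $f_s^*\sigma_1=b\sigma_1$, $f_s^*\sigma_0=a\sigma_0$ with $b=e^{2s/(N+1)}$, $a=e^{-2s}b$, $T=2s$. Here $F_1=\{\pm e\}$ and $F_0$ is the equator. (For the sphere $D>2$; the model only checks the arithmetic below.)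

*Proof of Proposition 14.*

**Step 1 (upper volume bound).** *The map $f^n$ contracts volume near $F_1$ at a rate we can read off.* The function $s:=N-m_0-\mathrm{tr}L=\sum_{\text{nonconst}}(1-\lambda_i)$ is smooth, $s\ge0$ and $s^{-1}(0)=F_1$. Let $V_\varepsilon=\{s<\varepsilon\}$. By (17), $A$ multiplies $t/(1-t)$ by $b/a$, so for $n\ge0$ and $t\in[0,1]$
$$1-A^n(t)=\frac{a^n(1-t)}{a^n+(b^n-a^n)t}\ge e^{-nT}(1-t).$$
Thus $s\circ f^n\ge e^{-nT}s$, and hence $V_{e^{-nT}\varepsilon}\subset f^n(V_\varepsilon)$. On $V_{1/2}$ the nonconstant $\lambda_i$ exceed $\frac12$, so $\det L_n\ge2^{-k}(a^{m_0}b^{m_1+k})^n$. By (6), for a constant $C$,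
$$\mathrm{vol}(V_{e^{-nT}/2})\le\mathrm{vol}(f^n(V_{1/2}))\le C\theta^n,\qquad\theta=(a^{m_0}b^{m_1+k})^{-(N+1)/2}. \tag{18}$$

**Step 2 (lower volume bound; $k=1$).** *The integrability of the $0$-eigenbundle makes $V_\varepsilon$ thick in $m_0$ directions.* On $V_{1/2}$ the eigenvalue $0$, of multiplicity $m_0$, is separated from the rest. Let $E_0,E_1$ be the generalized eigenbundles for $0$ and for the rest, of ranks $m_0$ and $d:=m_1+k$. They are smooth, orthogonal and nondegenerate. In (9) the factor $\chi_0=t^{m_0}$ is constant, so the $E_0$-component of $\Lambda$ is $0$, and $ds=-2\Lambda^\flat$ vanishes on $E_0$. By Lemma 7, $E_0$ is integrable. So near $p\in F_1$ there are coordinates $(y,z)\in\mathbb R^d\times\mathbb R^{m_0}$ centred at $p$, on a product neighbourhood, with $E_0=\mathrm{span}\,\partial_z$ and $s=s(y)$. As $s\ge0=s(0)$, $s\le C|y|^2$ near $0$. So $V_\varepsilon$ contains all $(y,z)$ with $|y|<(\varepsilon/C)^{1/2}$ and $z$ in a fixed ball, for small $\varepsilon$. Decreasing the constant to cover the remaining $\varepsilon$,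
$$\mathrm{vol}(V_\varepsilon)\ge c_0\,\varepsilon^{d/2}\quad(0<\varepsilon\le\tfrac12),\qquad c_0>0 .$$
Put $\varepsilon=\frac12e^{-nT}$, compare with (18) and let $n\to\infty$: $\theta\ge e^{-Td/2}$, i.e.
$$(N+1)\log(a^{m_0}b^{m_1+k})\le T(m_1+k). \tag{19}$$
Apply this to $f^{-1}$ and $1-L$. This exchanges $\sigma_0,\sigma_1$ and replaces $a,b,m_0,m_1$ by $b^{-1},a^{-1},m_1,m_0$, keeping $T,k$:
$$(N+1)\log(b^{-m_1}a^{-m_0-k})\le T(m_0+k). \tag{20}$$
Adding, $(N+1)kT\le(N+k)T$, i.e. $kN\le N$. Hence $k=1$, and (19), (20) are equalities. In the model, both sides of (19) are $2sN$ and both sides of (20) are $2s$.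

*The gain from equality.* Now $d=m_1+1$ and $\theta=e^{-Td/2}$. Given $0<\varepsilon\le\frac12$, choose $n\ge0$ with $\frac12e^{-(n+1)T}<\varepsilon\le\frac12e^{-nT}$. By (18), $\mathrm{vol}(V_\varepsilon)\le Ce^{-nTd/2}\le C(2e^T\varepsilon)^{d/2}$. So
$$\mathrm{vol}(V_\varepsilon)\le C'\varepsilon^{d/2}\qquad(0<\varepsilon\le\tfrac12). \tag{21}$$
Let $X=\mathrm{tr}L-m_1:M\to[0,1]$ be the nonconstant eigenvalue. It is smooth, $s=1-X$, $\chi=t^{m_0}(t-1)^{m_1}(t-X)$, $\mathrm{grad}X=2\Lambda$. So (8) reads $(t-X)^{-1}\mathrm{grad}X=(t-L)^{-1}\mathrm{grad}X$, i.e.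
$$L\,\mathrm{grad}X=X\,\mathrm{grad}X. \tag{22}$$

**Step 3 (nondegenerate Hessian).** *We show that for $p\in F_1$ the Hessian of $s(y)$ at $0$ is positive definite.* It is $\ge0$, since $0$ is a minimum. Suppose it has rank $\rho<d$. With linear coordinates $y=(y',y'')$, $y''$ in the kernel, $s\le C(|y'|^2+|y''|^3)$ near $0$. The set $|y'|<\mathrm{const}\cdot\varepsilon^{1/2}$, $|y''|<\mathrm{const}\cdot\varepsilon^{1/3}$, $z$ in a fixed ball, shows $\mathrm{vol}(V_\varepsilon)\ge c_0'\varepsilon^{\rho/2+(d-\rho)/3}$ for small $\varepsilon$, with $c_0'>0$. The exponent is less than $d/2$, contradicting (21).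

**Step 4 (definiteness on $E_1$ at $F_1$).** *Here the signature of $g$ enters.* Let $p\in F_1$. By Step 3, for small $y\ne0$ we have $dX\ne0$ and $0<X<1$ at $(y,0)$. There $X$ is a simple eigenvalue of $L$, the others being $0,1$. Its eigenline is nondegenerate, as generalized eigenspaces are mutually orthogonal, and by (22) it contains $\mathrm{grad}X\ne0$. So $\mathcal Q(y):=g(\mathrm{grad}X,\mathrm{grad}X)|_{(y,0)}\ne0$ for small $y\ne0$.

Let $S>0$ be the Hessian of $s(y)$ at $0$ and $G^{ij}=g^{-1}(dy_i,dy_j)|_p$. The $dy_i|_p$ span the annihilator of $E_0(p)=E_1(p)^\perp$, which $g$ identifies with $E_1(p)$. So $G$ is nondegenerate with the signature of $g|_{E_1(p)}$. Since $X=1-s(y)$, $\mathcal Q(y)=(Sy)^{\top}G(Sy)+O(|y|^3)$. If $G$ were indefinite, then $d\ge2$ and $\mathcal Q$ would take both signs on every small punctured ball. A punctured ball in dimension at least $2$ is connected, so $\mathcal Q$ would vanish there, a contradiction. So $g|_{E_1(p)}$ is definite, and $E_1(p)$ is the generalized $1$-eigenspace of $L(p)$. By symmetry ($f^{-1}$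 and $1-L$), at $p\in F_0$ the metric $g$ is definite on the generalized $0$-eigenspace, which has dimension $m_0+1$ there.

**Step 5 (gluing the signs).** *The eigenline of $X$ transports the sign from $F_1$ to $F_0$.* On $M^\circ=\{0<X<1\}=M\setminus(F_0\cup F_1)$ we have $TM=E^{(0)}\oplus\ell\oplus E^{(1)}$, the generalized eigenbundles for $0,X,1$, of ranks $m_0,1,m_1$, smooth, orthogonal and nondegenerate. The signature of $g$ on each is constant on components of $M^\circ$. Near a point of $F_1$, the smooth bundle $E_1$ of Step 2 equals $\ell\oplus E^{(1)}$ on $M^\circ$, and by Step 4 and continuity $g$ is definite on it. Likewise near a point of $F_0$, $g$ is definite on $E^{(0)}\oplus\ell$. Take a path from $F_0$ to $F_1$, let $t_1$ be its first time in $F_1$ and $t_0<t_1$ the last time before $t_1$ in $F_0$. The part in $(t_0,t_1)$ lies in one component $\mathcal C$ of $M^\circ$, whose closure meets both $F_0$ and $F_1$. On $\mathcal C$, $g|_{E^{(1)}}$ and $g|_{E^{(0)}}$ are therefore both definite of the sign of $g|_\ell$. So $g$ is definite on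 $\mathcal C$, hence on the connected manifold $M$. $\square$

**Proof of Theorem B(i).** Let $g$ be indefinite. If $D=1$, $\mathcal B=\mathbb R\,\mathrm{Id}$ consists of parallel elements. If $D\ge3$, all elements are parallel by Proposition 9. In both cases $\mathrm{Proj}=\mathrm{Aff}$ by Lemma 3. If $D=2$, then either $L$ is parallel and $\mathrm{Proj}=\mathrm{Aff}$, or, since by Proposition 14 there is no $f$ acting as in Lemma 13, $|\mathrm{Proj}/\mathrm{Aff}|\le2N$. $\square$

**Proof of Theorem A.** For $N=1$ and for definite $g$ see the reduction after Theorem R. For indefinite $g$ use B(i). $\square$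

## Which quotients of the sphere have infinite index

**Proof of Theorem B(ii).** By Theorem A, only those $(M,cg)$ need to be considered that are covered by $S^N$. As $N\ge2$, $S^N$ is simply connected, so $(M,cg)=S^N/\Gamma$ with $\Gamma\subset O(N+1)$ finite, acting freely. The groups $\mathrm{Proj}$ and $\mathrm{Aff}$ do not change when $g$ is replaced by $cg$.

**Step 1.** *We describe $\mathrm{Proj}$.* A projective transformation of $S^N/\Gamma$ lifts to a diffeomorphism $\varphi$ of $S^N$ permuting great circles. Two distinct great circles meet exactly in an antipodal pair, so $\varphi(-x)=-\varphi(x)$, and $\varphi$ induces a bijection of projective space preserving lines. By the fundamental theorem of projective geometry (the field $\mathbb R$ has no nontrivial automorphisms) and continuity of the sign, $\varphi(x)=Bx/|Bx|$ with $B\in GL(N+1,\mathbb R)$.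

The lift normalizes $\Gamma$: for $\gamma\in\Gamma$ there is $\gamma'\in\Gamma$ with $B\gamma B^{-1}x\in\mathbb R_{>0}\gamma'x$ for all $x$. So every vector is an eigenvector of $\gamma'^{-1}B\gamma B^{-1}$, with positive eigenvalue, and $B\gamma B^{-1}=r\gamma'$ with a constant $r>0$. Raising to the power $|\Gamma|$ gives $r=1$. Thus $B\in\mathcal N(\Gamma)$, the normalizer of $\Gamma$ in $GL(N+1,\mathbb R)$. Conversely every $B\in\mathcal N(\Gamma)$ defines a map of $S^N$ that descends to an element of $\mathrm{Proj}$.

**Step 2.** *We describe $\mathrm{Aff}$.* An affine transformation lifts to an affine map of $S^N$. The pulled back metric is parallel, hence a constant multiple of the round metric, as the holonomy is irreducible, and comparing volumes the constant is $1$. So the lift is an isometry, and $B\in\mathbb R_{>0}O(N+1)$. Conversely such $B$ in $\mathcal N(\Gamma)$ give isometries. So the coset spaces correspond: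
$$\mathrm{Proj}/\mathrm{Aff}\cong\mathcal N(\Gamma)\big/\big(\mathcal N(\Gamma)\cap\mathbb R_{>0}O(N+1)\big).$$

**Step 3.** *We decide finiteness.* The centralizer $\mathcal Z(\Gamma)$ has finite index in $\mathcal N(\Gamma)$, because $\mathrm{Aut}(\Gamma)$ is finite. Let $\Gamma$ be irreducible and $B\in\mathcal Z(\Gamma)$. Transposing $B\gamma=\gamma B$ with $\gamma^{\top}=\gamma^{-1}$ shows that $B^{\top}$ commutes with $\Gamma$, so the symmetric matrix $B^{\top}B$ does. Its eigenspaces are invariant, so it is scalar, and $B\in\mathbb R_{>0}O(N+1)$. Thus the quotient is finite.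

If $\Gamma$ is reducible, let $\mathbb R^{N+1}=V\oplus W$ be an orthogonal $\Gamma$-invariant splitting with $V,W\ne0$. The maps $B_s=e^s\mathrm{Id}_V\oplus\mathrm{Id}_W$, $s\in\mathbb R$, lie in $\mathcal Z(\Gamma)$. As $B_s^{-1}B_{s'}=B_{s'-s}\in\mathbb R_{>0}O(N+1)$ only if $s=s'$, they lie in pairwise different cosets, and the quotient is infinite. $\square$
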